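\title{A component without eigenvalues in the intersection of the Gerschgorin regions of a unitary orbit}

\begin{abstract}
For a complex $n\times n$ matrix $A$, let $Z(A)$ be the intersection of the Gerschgorin regions of the matrices $U^*AU$, where $U$ ranges over all unitary matrices. This set contains the spectrum of $A$. We show that a connected component of $Z(A)$ need not contain an eigenvalue: for every large $n$ there is a matrix $A$, within $10/\sqrt n$ of a diagonal unitary matrix in operator norm, such that $0$ is an interior point of a component of $Z(A)$ that contains no eigenvalue. The matrix is a random perturbation of a diagonal matrix of roots of unity. Such examples fill a nonempty open set of matrices, and there are none for $n\le 2$.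
\end{abstract}

\section{The question and the results}

Let $M_n$ be the space of complex $n\times n$ matrices and $\mathcal U_n$ the group of unitary matrices. For $C=(c_{ij})\in M_n$ put $r_i(C)=\sum_{j\ne i}|c_{ij}|$. The \emph{Gerschgorin region} of $C$ is the union of closed disks
\[
\mathfrak g(C)=\bigcup_{i=1}^n\{\lambda\in\mathbb C:\ |\lambda-c_{ii}|\le r_i(C)\}.
\]
Gerschgorin's theorem says that $\mathfrak g(C)$ contains the spectrum $\sigma(C)$: if $Cx=\lambda x$, $x\neq0$, and $|x_i|$ is maximal, then $|\lambda-c_{ii}|\,|x_i|\le r_i(C)|x_i|$. The region depends on the basis, while the spectrum does not. Intersecting over all orthonormal bases gives a unitary invariant of $A\in M_n$,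
\[
Z(A)=\bigcap_{U\in\mathcal U_n}\mathfrak g(U^*AU)\ \supseteq\ \sigma(A).
\]
It is the set of points that Gerschgorin's theorem cannot exclude from the spectrum in any orthonormal basis. With arbitrary bases the intersection would be $\sigma(A)$ itself: triangularize $A$ and conjugate by $\operatorname{diag}(1,\epsilon,\dots,\epsilon^{n-1})$, which multiplies the entry $(i,j)$, $j>i$, by $\epsilon^{j-i}$, and let $\epsilon\to0$. With orthonormal bases the same holds for a normal matrix $N$: a unitary diagonalization has all radii equal to zero, so $Z(N)=\sigma(N)$.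

The following is Question 5 of \cite{discs}.

\begin{quote}
\emph{Must each connected component of $Z(A)$ contain an eigenvalue of $A$?}
\end{quote}

One would guess that it must, because a single region $\mathfrak g(C)$ has this property. Indeed, multiply the off-diagonal entries of $C$ by $u\in[0,1]$. The disks shrink, so the eigenvalues move along continuous paths inside $\mathfrak g(C)$, from the centers $c_{ii}$ at $u=0$ to the eigenvalues of $C$ at $u=1$; each component of $\mathfrak g(C)$ contains a center, hence the whole path that starts there. The argument does not pass to intersections, since two connected sets can meet in a disconnected set. The answer to the question is negative. Below, $\|\cdot\|$ is the operator norm.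

\begin{theorem}\label{thm:main}
There are $k,n_0\in\mathbb N$ such that for every $n\ge n_0$ there is a matrix $A\in M_n$ with the following properties.
\begin{itemize}
\item[(a)] $\|A-D\|\le 10/\sqrt n$, where $D=\operatorname{diag}(d_1,\dots,d_n)$ is the unitary matrix with $d_j=e^{2\pi\mathrm i j/k}$.
\item[(b)] $A$ has no eigenvalue in $\{|\lambda|\le\frac12\}$.
\item[(c)] $Z(A)\cap\{|\lambda|=\frac12\}=\emptyset$.
\item[(d)] $0$ is an interior point of $Z(A)$.
\end{itemize}
\end{theorem}

The component of $Z(A)$ that contains $0$ is connected and misses the circle $|\lambda|=\frac12$ by (c). So it lies in $\{|\lambda|<\frac12\}$, and by (b) it contains no eigenvalue of $A$.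

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(i)] For every $n\ge n_0$, the matrices whose set $Z$ has an eigenvalue-free component with nonempty interior contain a nonempty open subset of $M_n$. In particular they can be chosen with distinct eigenvalues.
\item[(ii)] For every $\delta>0$ there are a matrix $A$ and a unitary diagonal matrix $D$ with $\|A-D\|<\delta$ such that $\sigma(A)\subset\{1-\delta<|\lambda|<1+\delta\}$, while $Z(A)$ has an eigenvalue-free component that contains a neighborhood of $0$ and lies in $\{|\lambda|<\frac12\}$. (For normal $A$, $Z(A)=\sigma(A)$.)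
\item[(iii)] If $n\le2$, then $Z(A)=\sigma(A)$ for every $A\in M_n$. So eigenvalue-free components occur only for $n\ge3$.
\end{itemize}
\end{theorem}

The matrix of Theorem~\ref{thm:main} is obtained by the probabilistic method. We do not determine the least dimension in which an eigenvalue-free component occurs.

\section{Diagonal dominance and the mechanism}\label{sec:mech}

\subsection{Reformulation}

Call $C\in M_n$ \emph{strictly dominant} if $|c_{ii}|>r_i(C)$ for all $i$, and \emph{weakly dominant} if $|c_{ii}|\ge r_i(C)$ for all $i$. Let $\mathcal D_{>}$ and $\mathcal D_{\ge}$ be the sets of matrices that are unitarily similar to a strictly, respectively weakly, dominant matrix. A point $\lambda$ lies outside $\mathfrak g(U^*AU)$ exactly when $U^*(A-\lambda)U$ is strictly dominant (we write $\lambda$ for $\lambda I$). Hence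
\begin{equation}\label{eq:reform}
\lambda\notin Z(A)\iff A-\lambda\in\mathcal D_{>}.
\end{equation}
The set $\mathcal D_{>}$ is open, being the union over $U$ of the open sets $\{X: U^*XU\text{ strictly dominant}\}$. The larger set $\mathcal D_{\ge}$ is closed: if $X_m\to X$ and $U_m^*X_mU_m$ is weakly dominant, then by compactness of $\mathcal U_n$ a subsequence of $U_m$ converges to some $U$, and $U^*XU$ is weakly dominant. Weak dominance enters for this reason: excluding it is an open condition, which yields an interior point.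

\begin{lemma}\label{lem:open}
Let $\mathcal O\subset M_n$ be the set of matrices $A$ such that $A-\mu$ is invertible for $|\mu|\le\frac12$, $A-\lambda\in\mathcal D_{>}$ for $|\lambda|=\frac12$, and $A\notin\mathcal D_{\ge}$. Then $\mathcal O$ is open, and every $A\in\mathcal O$ satisfies (b), (c) and (d) of Theorem~\ref{thm:main}.
\end{lemma}

\begin{proof}
The first condition is (b), and the second is (c) by \eqref{eq:reform}. If $A\notin\mathcal D_\ge$, then $A-\lambda\notin\mathcal D_\ge\supseteq\mathcal D_>$ for all $\lambda$ near $0$, because $\mathcal D_\ge$ is closed; by \eqref{eq:reform} these $\lambda$ lie in $Z(A)$, which is (d). For openness, the compact sets $\{A-\mu:|\mu|\le\frac12\}$, $\{A-\lambda:|\lambda|=\frac12\}$ and $\{A\}$ lie in the open sets $GL_n$, $\mathcal D_>$ and $M_n\setminus\mathcal D_\ge$. Each has positive distance from the complement of its open set, so the three conditions survive a small change of $A$.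
\end{proof}

The two parts of the task are of different kinds. On the circle we must \emph{find} a unitary for each $\lambda$; at the origin we must \emph{exclude} all unitaries.

\subsection{Moving mass between $(i,j)$ and $(j,i)$}\label{sub:two}

The mechanism is visible in a $2\times2$ computation. Let $|d_1|=|d_2|=1$, let $\tau>0$ be small, and let
\[
A=\begin{pmatrix}d_1&0\\0&d_2\end{pmatrix}\begin{pmatrix}1&\tau g\\ \tau\bar g&1\end{pmatrix}
=\begin{pmatrix}d_1&\tau d_1g\\ \tau d_2\bar g&d_2\end{pmatrix},
\qquad K=\begin{pmatrix}0&x\\-\bar x&0\end{pmatrix},\quad |x|=O(\tau).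
\]
Then $e^K$ is unitary and $B=e^{-K}Ae^K=A+[D,K]+O(\tau^2)$, where $D=\operatorname{diag}(d_1,d_2)$ and $[X,Y]=XY-YX$. The commutator has zero diagonal and off-diagonal entries $(d_1-d_2)x$ and $(d_1-d_2)\bar x$. With $y=(1-\bar d_1d_2)x$ this reads
\[
b_{12}=d_1(\tau g+y)+O(\tau^2),\qquad b_{21}=d_2\,\overline{(\tau g-y)}+O(\tau^2).
\]
Two facts follow. First, $|b_{12}|+|b_{21}|\ge2\tau|g|+O(\tau^2)$: the off-diagonal mass of the pair cannot be decreased. Second, if $d_1\ne d_2$, every $y$ occurs, and $y=c\tau g$ with $c\in[-1,1]$ gives moduli $(1+c)\tau|g|$ and $(1-c)\tau|g|$: the mass can be shared between the two rows at will. The conserved quantity $\bar d_1b_{12}+d_2\overline{b_{21}}\approx2\tau g$ is, to first order, the entry $(B^*B)_{12}=\overline{b_{11}}b_{12}+\overline{b_{21}}b_{22}$. We will use $B^*B$ as the exact form of the conservation law.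

Now let $A=D(I+\tau G)$ be $n\times n$, with $G$ Hermitian. Dominance of $U^*(A-\lambda)U$ asks each row sum $r_i$ to stay within a budget, which for $U$ near $I$ is about $|d_i-\lambda|$. Since mass can be shared but not destroyed, one expects that dominance is possible when the mean budget
\[
\phi(\lambda)=\frac1n\sum_{j=1}^n|d_j-\lambda|
\]
exceeds the mean mass per row, $\frac\tau n\sum_{i\ne j}|g_{ij}|$, and impossible when it falls short. The function $\phi$ is convex and $\phi(0)=1$. For equally distributed $k$th roots of unity, $k\ge3$, it is larger on the circle: Lemma~\ref{lem:phi} gives $\phi\ge1+\frac1{24}-\frac kn$ there. (For $k=4$ and $4\mid n$, $\phi(\frac12)=\frac14(2+\sqrt5)>1.05$; for $k=2$ and $n$ even, $\phi(\frac12)=1$, and nothing is gained.) So we tune the mass per row to a number $s$ with $1<s<1+\frac1{24}$.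

For $n=2$ the mass is of the order of $\|\tau G\|$, so a small perturbation carries negligible mass. In high dimension a row can have $\ell^1$-norm of order $1$ and $\ell^2$-norm of order $n^{-1/2}$. A Gaussian $G$ with $\tau$ of order $1/n$ achieves this in all rows with $\|\tau G\|=O(n^{-1/2})$. The eigenvalues of $A$ then stay near the unit circle, while the Gerschgorin radii are of order $1$.

On the circle the first-order picture is a proof (Section~\ref{sec:circle}). At the origin it is only a guide, because $U$ need not be near $I$. Every unitary commuting with $D$ leaves $D$ fixed, and rotations of pairs of coordinates by a small fixed angle keep $U^*DU$ strictly dominant while creating off-diagonal entries much larger than $1/n$. Section~\ref{sec:origin} handles all such $U$ by counting them.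

\section{The random matrix}\label{sec:matrix}

\subsection{Standard facts}

We write $\|X\|_F=(\operatorname{tr}X^*X)^{1/2}$ for the Frobenius norm and $|X|=(X^*X)^{1/2}$. We use without comment that $\|X\|\le\|X\|_F\le\sqrt n\,\|X\|$, that $\|XY\|_F\le\|X\|\|Y\|_F$ and $\|YX\|_F\le\|X\|\|Y\|_F$, that both norms are invariant under multiplication by unitaries, that $|\operatorname{tr}(XY)|\le\|X\|_F\|Y\|_F$, and that $|\operatorname{tr}(XS)|\le\|X\|\operatorname{tr}S$ for positive semidefinite $S$. Each row of $X$ has $\ell^2$-norm at most $\|X\|$, hence $\ell^1$-norm at most $\sqrt n\,\|X\|$.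

A \emph{$\xi$-net} of a subset $S$ of a normed space is a subset of $S$ such that every point of $S$ is within distance $\xi$ of it. A maximal subset of $S$ with mutual distances greater than $\xi$ is a $\xi$-net, and the balls of radius $\xi/2$ about its points are disjoint.

\begin{lemma}\label{lem:tools}
\begin{itemize}
\item[(i)] Every subset of the closed unit ball of a real normed space of dimension $N$ has a $\xi$-net of at most $(1+2/\xi)^N$ points.
\item[(ii)] There is a set $\mathcal N$ of at most $81^n$ unit vectors of $\mathbb C^n$ with $\|H\|\le2\max_{u\in\mathcal N}|u^*Hu|$ for all Hermitian $H\in M_n$.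
\item[(iii)] (Hoeffding's inequality.) If $X_l$ are independent, centered, and $X_l$ takes values in an interval of length $L_l$, then $\mathbb P(|\sum X_l|>x)\le2\exp(-2x^2/\sum L_l^2)$ for $x>0$.
\item[(iv)] If $X_l\ge0$ are independent, then $\mathbb P(\sum X_l\le\sum\mathbb EX_l-x)\le\exp(-x^2/(2\sum\mathbb EX_l^2))$ for $x>0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The disjoint balls of radius $\xi/2$ lie in the ball of radius $1+\xi/2$; compare volumes.
(ii) Let $\mathcal N$ be a $\frac14$-net of the unit sphere of $\mathbb C^n=\mathbb R^{2n}$, of size at most $9^{2n}$. Choose a unit vector $v$ with $|v^*Hv|=\|H\|$ and $u\in\mathcal N$ with $|u-v|\le\frac14$. Then $|v^*Hv-u^*Hu|\le|(v-u)^*Hv|+|u^*H(v-u)|\le\frac12\|H\|$.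
(iii) This is the textbook statement.
(iv) From $e^{-y}\le1-y+y^2/2$ for $y\ge0$ we get $\mathbb Ee^{-rX_l}\le\exp(-r\mathbb EX_l+r^2\mathbb EX_l^2/2)$ for $r>0$. By Markov's inequality the probability is at most $\exp(-rx+r^2\sum\mathbb EX_l^2/2)$; take $r=x/\sum\mathbb EX_l^2$.
\end{proof}

A \emph{GUE matrix} is a random Hermitian $G=(g_{ij})\in M_n$ whose entries $g_{ij}$, $i\le j$, are independent, with $g_{ii}$ real $N(0,1)$ and $g_{ij}$ $(i<j)$ standard complex Gaussian, that is, of density $\pi^{-1}e^{-|w|^2}$ on $\mathbb C$. The density of $G$ is proportional to $e^{-\frac12\operatorname{tr}G^2}$, so for each \emph{fixed} unitary $V$ the matrix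
\[
G_V=V^*GV
\]
is again a GUE matrix. For $i\neq j$ the variable $|g_{ij}|^2$ is exponential with mean $1$, so $\mathbb E|g_{ij}|=\Gamma(\frac32)=\sqrt\pi/2$, $\mathbb E|g_{ij}|^2=1$, $\mathbb E|g_{ij}|^4=2$, and the phase $g_{ij}/|g_{ij}|$ is uniform on the unit circle.

\subsection{Constants}

Fix, in this order:
\begin{itemize}
\item $s=1.02$, $\varepsilon=10^{-3}$, $\kappa=\varepsilon^2/1024$, $\xi=10^{-5}$, $t_0=50$;
\item an integer $t_1$ with $\kappa\sum_{t=t_0}^{t_1}\frac1t>4$, which exists since the harmonic series diverges;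
\item $\eta=0.01/(100+2^{t_1+1})$ and $\beta=\min\{\varepsilon^2/32,\ \eta^2/32,\ 2^{-t_1}\}$;
\item an integer $k\ge3$ with $\frac4k\log\frac3\xi\le\frac\beta2$.
\end{itemize}
Here $s$ is the mass per row and $\varepsilon$ the unit of tolerated error; the integers $t\in[t_0,t_1]$ index the scales $2^t/n$ at which entries are split into large and small; $e^{\beta n^2}$ is the number of unitaries that the union bounds can afford. Section~\ref{sec:circle} uses only $s$, $\varepsilon$ and $k$. ``For $n$ large'' refers to a bound depending on these constants only, and ``with high probability'' means with probability tending to $1$ as $n\to\infty$. For integers $t\ge t_0$ put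
\[
R_t=2^t,\qquad \omega_t=2\sqrt{\kappa R_t/t},\qquad \zeta_t=\varepsilon/R_t .
\]
Since $\kappa2^{50}/50=10^{-6}\,2^{40}/50>2\cdot10^4$, the sequence $2^t/t$ increases, and $4\kappa\le1$, we have
\begin{equation}\label{eq:omega}
10\le\sqrt{\kappa R_t/t},\qquad \omega_t^2\le R_t\qquad(t\ge t_0).
\end{equation}

\subsection{The matrix and two typical events}

Let $D$ be as in Theorem~\ref{thm:main}, let $G$ be a GUE matrix, and put
\[
\tau=\frac{2s}{\sqrt\pi\,n}\le\frac{1.2}n,\qquad A=D(I+\tau G).
\]
The normalization gives $\mathbb E|a_{ij}|=s/n$ for $i\ne j$. Let $I_1,\dots,I_k$ be the classes of indices with equal $d_j$, and $n_a=|I_a|$. For $n\ge k$,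
\begin{equation}\label{eq:classes}
n_a\le\frac nk+1\le\frac{2n}k,\qquad\sum_an_a^2\le\frac{2n^2}k,\qquad |d_i-d_j|\ge2\sin\frac\pi k\ge\frac4k\ \text{ if }d_i\ne d_j .
\end{equation}

\begin{lemma}\label{lem:G12}
With high probability the following hold.
\begin{itemize}
\item[(G1)] $\|G\|\le8\sqrt n$.
\item[(G2)] For all $i$ and $a$, $\ \tau\sum_{j\in I_a,\,j\ne i}|g_{ij}|\le\dfrac{sn_a}n+\dfrac\varepsilon k$.
\end{itemize}
\end{lemma}

\begin{proof}
For a unit vector $u$, the variable $u^*Gu$ is a diagonal entry of some $G_V$, so it is $N(0,1)$ and $\mathbb P(|u^*Gu|>4\sqrt n)\le2e^{-8n}$. By Lemma~\ref{lem:tools}(ii), (G1) fails with probability at most $2\cdot81^ne^{-8n}\to0$.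

For (G2) fix $(i,a)$. The left side has mean at most $sn_a/n$. The variables $X_j=|g_{ij}|-\sqrt\pi/2$, $j\ne i$, are independent, identically distributed and centered, and $(p+q)^4\le8(p^4+q^4)$ gives $\mathbb EX_j^4\le8(2+\pi^2/16)\le24$. For a sum of $N\le n$ of them,
\[
\mathbb E\Big(\sum X_j\Big)^4=N\,\mathbb EX^4+3N(N-1)(\mathbb EX^2)^2\le3N^2\,\mathbb EX^4\le72n^2 .
\]
By Markov's inequality, $\tau\sum X_j>\varepsilon/k$ has probability at most $72n^2\tau^4(k/\varepsilon)^4\le72(1.2)^4(k/\varepsilon)^4n^{-2}$. There are $nk$ pairs $(i,a)$, so (G2) fails with probability $O(1/n)$.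
\end{proof}

\begin{lemma}\label{lem:ab}
Under (G1), $\|\tau G\|\le10/\sqrt n$ and $\|\tau G\|_F\le10$; every eigenvalue of $A$ is within $10/\sqrt n$ of the unit circle; and for $n$ large, $\|A\|\le2$ and (a), (b) of Theorem~\ref{thm:main} hold.
\end{lemma}

\begin{proof}
We have $\|A-D\|=\|\tau G\|\le9.6/\sqrt n$ and $\|\tau G\|_F\le\sqrt n\,\|\tau G\|$. Let $\mu\in\sigma(A)\setminus\sigma(D)$. Then $I+(D-\mu)^{-1}(A-D)=(D-\mu)^{-1}(A-\mu)$ is singular, so $\|A-D\|\ge\|(D-\mu)^{-1}\|^{-1}=\min_j|d_j-\mu|$. The rest follows once $10/\sqrt n<\frac12$.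
\end{proof}

\section{The circle $|\lambda|=\frac12$ lies outside $Z(A)$}\label{sec:circle}

We first bound the mean budget from below. This is where $k\ge3$ is used.

\begin{lemma}\label{lem:phi}
If $|\lambda|=\frac12$, then $\phi(\lambda)\ge1+\frac1{24}-\frac kn$.
\end{lemma}

\begin{proof}
Put $z_j=\lambda\bar d_j$, so $|z_j|=\frac12$ and $|d_j-\lambda|=|1-z_j|$. For $w=1-z_j$ we have $|w|-\operatorname{Re}w=(\operatorname{Im}w)^2/(|w|+\operatorname{Re}w)$ and $0<|w|+\operatorname{Re}w\le3$. Hence
\[
|d_j-\lambda|\ge1-\operatorname{Re}z_j+\tfrac13(\operatorname{Im}z_j)^2=1+\tfrac1{24}-\operatorname{Re}z_j-\tfrac16\operatorname{Re}(z_j^2),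
\]
using $(\operatorname{Im}z)^2=\frac12|z|^2-\frac12\operatorname{Re}(z^2)$. Since $k\ge3$, neither $e^{2\pi\mathrm i/k}$ nor its square equals $1$, so $\bar d_j$ and $\bar d_j^{\,2}$ sum to zero over any $k$ consecutive indices. Therefore $|\sum_jz_j|\le\frac k2$ and $|\sum_jz_j^2|\le\frac k4$, and averaging gives the claim.
\end{proof}

\begin{proposition}\label{prop:circle}
For $n$ large, (G1) and (G2) imply $A-\lambda\in\mathcal D_>$ for all $\lambda$ with $|\lambda|=\frac12$.
\end{proposition}

\begin{proof}
Fix $\lambda$ and write $\phi=\phi(\lambda)$. Before conjugation every row sum is about $s$, while the budgets $|d_i-\lambda|$ range over $[\frac12,\frac32]$. We move mass from poor rows to rich rows. Multiplying the entry $(i,j)$ by $1+\gamma_i-\gamma_j$, with $\sum_j\gamma_j=0$, turns the $i$th row sum into about $s(1+\gamma_i)$, and every row has the same surplus $\phi-s$ if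
\[
\gamma_i=\frac{|d_i-\lambda|-\phi}s .
\]
With this choice $\sum_i\gamma_i=0$, the number $\gamma_i$ depends only on the class of $i$ (write $\gamma^{(a)}$ on $I_a$), and $|\gamma_i-\gamma_j|\le1/s\le1$. The last bound keeps the factors $1+\gamma_i-\gamma_j$ nonnegative, so that no mass is created.

\emph{The unitary.} Following Section~\ref{sub:two} with $c=\gamma_i-\gamma_j$, define
\[
K_{ij}=\tau g_{ij}\,\frac{d_i(\gamma_i-\gamma_j)}{d_i-d_j}\quad\text{if }d_i\ne d_j,\qquad K_{ij}=0\quad\text{otherwise.}
\]
Multiplying numerator and denominator by $d_id_j$ gives $\bar d_i/(\bar d_i-\bar d_j)=d_j/(d_j-d_i)$, whence $\overline{K_{ij}}=\tau g_{ji}d_j(\gamma_i-\gamma_j)/(d_j-d_i)=-K_{ji}$. So $K^*=-K$ and $U=e^K$ is unitary. On the block $I_a\times I_b$ the matrix $K$ equals the corresponding block of $\tau G$ times a scalar of modulus at most $k/4$, by \eqref{eq:classes}. So each block has norm at most $\nu=\frac k4\cdot\frac{10}{\sqrt n}$. Splitting $x$ into blocks $x_b$, we get $|Kx|^2\le k\nu^2(\sum_b|x_b|)^2\le k^2\nu^2|x|^2$, that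 is, $\|K\|\le2.5k^2/\sqrt n$. This bound uses that $D$ takes a bounded number of well-separated values.

\emph{First-order part and remainder.} Let $F=D+\tau DG+[D,K]$. Since $[D,K]_{ij}=(d_i-d_j)K_{ij}$, and $\gamma_i=\gamma_j$ when $d_i=d_j$,
\[
F_{ii}=d_i(1+\tau g_{ii}),\qquad F_{ij}=\tau d_ig_{ij}(1+\gamma_i-\gamma_j)\quad(i\ne j).
\]
Put $A_0=A$, $A_{p+1}=[A_p,K]$. The Taylor series of $u\mapsto e^{-uK}Ae^{uK}$ gives $U^*AU=\sum_{p\ge0}A_p/p!$, with $\|A_p\|\le\|A\|(2\|K\|)^p$. So $U^*AU=F+M$ with $M=\tau[DG,K]+\sum_{p\ge2}A_p/p!$. For $n$ large $2\|K\|\le1$ and $\|A\|\le2$, and $e^x-1-x\le x^2$ on $[0,1]$ gives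
\[
\|M\|\le2\cdot\frac{10}{\sqrt n}\cdot\frac{2.5k^2}{\sqrt n}+2\Big(\frac{5k^2}{\sqrt n}\Big)^2=\frac{50k^2+50k^4}n\le\frac{100k^4}n .
\]
Thus each row of $M$ has $\ell^1$-norm at most $100k^4/\sqrt n$: second-order terms are negligible even after the loss of $\sqrt n$.

\emph{Row sums.} By (G2), $0\le1+\gamma_i-\gamma^{(a)}\le2$ and $\sum_an_a\gamma^{(a)}=0$,
\[
r_i(F)\le\sum_{a=1}^k\Big(\frac{sn_a}n+\frac\varepsilon k\Big)\big(1+\gamma_i-\gamma^{(a)}\big)\le s(1+\gamma_i)+2\varepsilon=s+|d_i-\lambda|-\phi+2\varepsilon .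
\]
Also $|F_{ii}-\lambda|\ge|d_i-\lambda|-\|\tau G\|$. For $C=U^*(A-\lambda)U=F-\lambda+M$, Lemma~\ref{lem:phi} gives
\[
|c_{ii}|-r_i(C)\ge\phi-s-2\varepsilon-\frac{10+100k^4}{\sqrt n}\ge\frac1{24}-0.022-\frac kn-\frac{10+100k^4}{\sqrt n}.
\]
Since $\frac1{24}>0.041$, this is positive for $n$ large, uniformly in $i$ and $\lambda$.
\end{proof}

\section{No unitary makes $A$ weakly dominant}\label{sec:origin}

\begin{proposition}\label{prop:origin}
With high probability, $A\notin\mathcal D_\ge$.
\end{proposition}

\subsection{The test quantity}\label{sub:test}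

Suppose that (G1) holds, $n$ is large, and $B=U^*AU$ is weakly dominant. Put $B_0=U^*DU$, $H=\tau G_U$ and $\delta_i=|b_{ii}|$. Then $B=B_0(I+H)$ with $B_0$ unitary and $H$ Hermitian, and by Lemma~\ref{lem:ab}
\begin{equation}\label{eq:B}
\|B-B_0\|_F=\|H\|_F\le10,\qquad\delta_i\le\|B\|\le1+\frac{10}{\sqrt n}\le2,\qquad\sum_{i\ne j}|b_{ij}|\le\sum_i\delta_i\le2n .
\end{equation}
The conservation law of Section~\ref{sub:two} takes the exact form $B^*B=(I+H)^2$. To read the mass from it, pair it with a Hermitian matrix $P$ that has zero diagonal and unimodular off-diagonal entries. If $P$ carries the phases of $G_U$, then $\operatorname{tr}(PB^*B)\approx2\operatorname{tr}(PH)=2\tau\sum_{i\ne j}|(G_U)_{ij}|$, which for a GUE matrix is about $2sn$. On the other hand, write $B=\Delta+E$ with $\Delta$ diagonal. Then $\operatorname{tr}(P\Delta^*\Delta)=0$, and if $\operatorname{tr}(PE^*E)$ is negligible, then $\operatorname{tr}(PB^*B)\approx2\operatorname{Re}\operatorname{tr}(P\Delta^*E)\le2\sum_i\delta_ir_i(B)\le2\sum_i\delta_i^2\approx2n$. This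 contradicts $s>1$.

Two things stand between this sketch and a proof.

\emph{$U$ depends on $G$}, so $G_U$ need not look like a GUE matrix. We replace $U$ by a nearby $V$ from a deterministic set $\mathcal V$ of at most $e^{\beta n^2}$ unitaries and take the phases of $G_V$.

\emph{$B$ may have large off-diagonal entries}, and then $\operatorname{tr}(PE^*E)$ is not negligible. We move the entries of modulus at least $R/n$ into the main part, $B=B_1+E$. The cross term survives this change, but $\operatorname{tr}(PB_1^*B_1)$ is no longer zero. It is small for a \emph{fixed} $B_1$ near the unitary group, since the phases are random, so we need a union bound over the possible $B_1$. By \eqref{eq:B}, $B_1$ has at most $2n^2/R$ off-diagonal entries, and such matrices are covered by a net of size $\exp(O(n^2R^{-1}\log R))$. The failure probability for one net point will be $2\exp(-\varepsilon^2n^2/(4\omega^2))$, where $\omega$ bounds the Frobenius distance from $B_1$ to the unitary group; our bound for this distance is $10+\|E\|_F$. The direct estimate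 $\|E\|_F^2\le\frac Rn\cdot2n=2R$ gives an exponent of order $\varepsilon^2n^2/R$, which loses against the size of the net. The next lemma gains the missing factor $\varepsilon^{-2}\log R$ by choosing the scale $R$.

\subsection{Choosing the scale}

For $t_0\le t\le t_1$ let $\mathcal S_t$ be the set of $C\in M_n$ that have at most $2n^2/R_t$ nonzero off-diagonal entries, satisfy $|c_{ii}|\le2$ for all $i$ and $\sum_{i\ne j}|c_{ij}|\le2n$, and lie within Frobenius distance $\omega_t$ of $\mathcal U_n$. This set does not depend on $G$.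

\begin{lemma}\label{lem:split}
Let $B$ satisfy \eqref{eq:B}, and let $E_t$ be obtained from $B$ by keeping the off-diagonal entries with $|b_{ij}|<R_t/n$ and replacing all other entries by $0$. There is $t\in[t_0,t_1]$ with $\|E_t\|_F^2\le\kappa R_t/t$, and for this $t$ we have $B-E_t\in\mathcal S_t$.
\end{lemma}

\begin{proof}
For $x>0$ the geometric series gives $\sum_{t\ge1:\,2^t>x}2^{-t}\le2/x$. Applying this with $x=n|b_{ij}|$ to each nonzero entry,
\[
\sum_{t\ge1}2^{-t}\|E_t\|_F^2\le\sum_{i\ne j,\ b_{ij}\ne0}|b_{ij}|^2\,\frac2{n|b_{ij}|}\le\frac2n\cdot2n=4 .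
\]
If $\|E_t\|_F^2>\kappa2^t/t$ held for all $t\in[t_0,t_1]$, the left side would exceed $\kappa\sum_{t_0}^{t_1}\frac1t>4$. So a suitable $t$ exists. The nonzero off-diagonal entries of $B-E_t$ have modulus at least $R_t/n$ and total modulus at most $2n$, so there are at most $2n^2/R_t$ of them. By \eqref{eq:omega}, $\|B-E_t-B_0\|_F\le10+\sqrt{\kappa R_t/t}\le\omega_t$.
\end{proof}

\subsection{Two deterministic nets}

\begin{lemma}\label{lem:netC}
For $n$ large and $t_0\le t\le t_1$, the set $\mathcal S_t$ has a $\zeta_t$-net $\mathcal C_t$ in the Frobenius norm with $\log|\mathcal C_t|\le16\,tn^2/R_t$.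
\end{lemma}

\begin{proof}
Write $R=R_t$, $\zeta=\zeta_t$, $N'=\lceil2n^2/R\rceil$ and $N=2N'+2n$. For $n$ large, $N'\le3n^2/R\le n^2-n$ and $4n^2/R\le N\le5n^2/R$. The off-diagonal support of each element of $\mathcal S_t$ lies in a set of exactly $N'$ off-diagonal positions, and the number of such sets is at most $(en^2/N')^{N'}\le(eR/2)^{N'}$.

Fix one set. The elements of $\mathcal S_t$ supported on it and on the diagonal are points of $\mathbb R^N$ (real and imaginary parts), the Frobenius norm is the Euclidean norm, and their $\ell^1$-norm is at most $\sqrt2\,(2n+2n)\le\rho:=6n$. We use the $\ell^1$ bound in a volume comparison. Let $B_1^N$ and $B_2^N$ be the unit balls of $\ell^1$ and $\ell^2$ in $\mathbb R^N$; their volumes are $2^N/N!$ and $\pi^{N/2}/(N/2)!$ ($N$ is even), and $B_2^N\subset\sqrt N\,B_1^N$. Take a maximal subset with mutual distances greater than $\zeta$. The Euclidean balls of radius $\zeta/2$ about its points are disjoint and lie in $(\rho+\frac\zeta2\sqrt N)B_1^N$, so the number of points is at most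
\[
\Big(\frac{2\rho}\zeta+\sqrt N\Big)^N\frac{2^N(N/2)!}{N!\,\pi^{N/2}}\le\Big[\frac{2e}{\sqrt\pi}\Big(\frac{2\rho}{\zeta\sqrt N}+1\Big)\Big]^N\le\Big(\frac{28\sqrt R}\zeta\Big)^N .
\]
The first inequality uses $N!\ge(N/e)^N$ and $(N/2)!\le N^{N/2}$. The second uses $2e/\sqrt\pi<4$, the bound $2\rho/(\zeta\sqrt N)\le6\sqrt R/\zeta$, which follows from $\sqrt N\ge2n/\sqrt R$, and $1\le\sqrt R/\zeta$. Let $\mathcal C_t$ be the union of these subsets over all supports. Then
\[
\log|\mathcal C_t|\le\frac{3n^2}R\log\frac{eR}2+\frac{5n^2}R\log\frac{28R^{3/2}}\varepsilon\le\frac{8n^2}R\log\frac{28R^2}\varepsilon=\frac{8n^2}R\big(2t\log2+\log28000\big),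
\]
and $2t\log2+\log28000\le2t$ for $t\ge50$, because $\log28000<11$ and $2(1-\log2)\cdot50>30$.
\end{proof}

Call $U\in\mathcal U_n$ \emph{admissible} if there is $B\in M_n$ with $\|B\|\le2$, $\sum_{i\ne j}|b_{ij}|\le2n$ and $\|B-U^*DU\|_F\le10$. This notion does not involve $G$, and by \eqref{eq:B} the unitary $U$ of Section~\ref{sub:test} is admissible. For admissible $U$ the matrix $U^*DU$ is close to one of only $e^{o(n^2)}$ sparse matrices, and $U^*DU$ determines $U$ up to a factor commuting with $D$. The commutant of $D$ has real dimension $2\sum_an_a^2\le4n^2/k$, and $k$ is chosen large in order to make this a small fraction of $n^2$. Some such condition is needed: for $k=1$ the matrix $A=I+\tau G$ is Hermitian, so $Z(A)=\sigma(A)$, which misses $0$ under (G1).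

\begin{lemma}\label{lem:netV}
For $n$ large there is a finite set $\mathcal V\subset\mathcal U_n$, depending only on $n$ and the constants, with $|\mathcal V|\le e^{\beta n^2}$, such that every admissible $U$ satisfies $\|U-V\|_F\le3\xi\sqrt n$ for some $V\in\mathcal V$.
\end{lemma}

\begin{proof}
\emph{Step 1: discretize $U^*DU$.} Let $\mathcal Q$ be the set of matrices with at most $2n^{3/2}$ nonzero off-diagonal entries and all entries in $\frac1n(\mathbb Z+\mathrm i\mathbb Z)$ of modulus at most $3$. An entry has at most $(6n+1)^2$ possible values. An element of $\mathcal Q$ is determined by its diagonal and a list of $\lfloor2n^{3/2}\rfloor$ pairs (position, entry at that position) in which all nonzero off-diagonal entries occur. Hence $\log|\mathcal Q|=O(n^{3/2}\log n)$.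

Let $U$ be admissible, with $B$ as in the definition. Keep the diagonal of $B$ and the off-diagonal entries of modulus at least $n^{-1/2}$, of which there are at most $2n^{3/2}$. The discarded part has squared Frobenius norm at most $n^{-1/2}\cdot2n$. Round the real and imaginary parts of the at most $3n^{3/2}$ kept entries, which have modulus at most $\|B\|\le2$, to the nearest multiples of $1/n$. Each entry moves by at most $1/(\sqrt2\,n)$, so the squared Frobenius error is at most $3n^{3/2}/(2n^2)\le1$ for $n$ large. The result $Q$ lies in $\mathcal Q$, and $\|U^*DU-Q\|_F\le10+\sqrt2\,n^{1/4}+1\le13n^{1/4}$.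

\emph{Step 2: discretize the commutant.} For $Q\in\mathcal Q$ let $\mathcal U_Q=\{U\in\mathcal U_n:\|U^*DU-Q\|_F\le13n^{1/4}\}$. If $\mathcal U_Q\ne\emptyset$, fix $U_0\in\mathcal U_Q$, and for $U\in\mathcal U_Q$ put $T=U_0U^*$. From $U_0^*(TD-DT)U=U^*DU-U_0^*DU_0$ we get
\[
\sum_{i,j}|T_{ij}|^2|d_i-d_j|^2=\|TD-DT\|_F^2\le(26n^{1/4})^2 .
\]
Write $T=T_{\rm bd}+T_{\rm off}$, where $T_{\rm bd}$ keeps the positions with $d_i=d_j$. By \eqref{eq:classes}, $\|T_{\rm off}\|_F\le\frac k4\cdot26n^{1/4}\le7kn^{1/4}$. The matrix $T_{\rm bd}$ is the direct sum of the diagonal blocks $I_a\times I_a$ of a unitary matrix, so it lies in the operator-norm unit ball of a real space of dimension at most $4n^2/k$. By Lemma~\ref{lem:tools}(i) this ball has a $\xi$-net of size at most $(3/\xi)^{4n^2/k}$. Assign to each $U\in\mathcal U_Q$ a net point within $\xi$ of its $T_{\rm bd}$, and group the $U$ by this point. If $U,U'$ are in the same group, then for $n$ large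
\[
\|U-U'\|_F=\|T-T'\|_F\le\sqrt n\,\|T_{\rm bd}-T'_{\rm bd}\|+14kn^{1/4}\le2\xi\sqrt n+14kn^{1/4}\le3\xi\sqrt n .
\]
Let $\mathcal V$ contain one element of each nonempty group, for each $Q$. By the choice of $k$, $\log|\mathcal V|\le O(n^{3/2}\log n)+\frac{4n^2}k\log\frac3\xi\le O(n^{3/2}\log n)+\frac\beta2n^2\le\beta n^2$ for $n$ large.
\end{proof}

\subsection{Three events, uniformly over the nets}

For $V\in\mathcal V$ let $P_V$ be the Hermitian matrix with zero diagonal and $(P_V)_{ij}=(G_V)_{ij}/|(G_V)_{ij}|$ for $i\ne j$. Since $\mathcal V$ is finite and deterministic, all $P_V$ are defined almost surely; for each $V$ the entries of $P_V$ above the diagonal are independent and uniform on the unit circle; and $\operatorname{tr}(P_VG_V)=\sum_{i\ne j}|(G_V)_{ij}|$.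

For $C\in\mathcal C_t$ we must bound $\operatorname{tr}(P_VC^*C)$. Write $C^*C=(I+\Theta_C)^2$ with the Hermitian matrix $\Theta_C=|C|-I$; then, as $\operatorname{tr}P_V=0$, only a term linear in $\Theta_C$ and a term quadratic in $\Theta_C$ remain. We claim
\begin{equation}\label{eq:theta}
\|\Theta_C\|_F\le\omega_t\qquad(C\in\mathcal C_t).
\end{equation}
Let $C=W_0|C|$ be a polar decomposition with $W_0$ unitary. For unitary $W$, $|\operatorname{tr}(W^*C)|=|\operatorname{tr}(W^*W_0|C|)|\le\operatorname{tr}|C|$, so
\[
\|C-W\|_F^2\ge\|C\|_F^2+n-2\operatorname{tr}|C|=\|\,|C|-I\,\|_F^2 .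
\]
Taking $W$ within $\omega_t$ of $C$ gives \eqref{eq:theta}.

\begin{lemma}\label{lem:G345}
With high probability the following hold for all $V\in\mathcal V$, $t\in[t_0,t_1]$ and $C\in\mathcal C_t$.
\begin{itemize}
\item[(G3)] $\sum_{i\ne j}|(G_V)_{ij}|\ge(1-\varepsilon)\frac{\sqrt\pi}2n^2$.
\item[(G4)] $\|P_V\|\le\eta n$.
\item[(G5)] $|\operatorname{tr}(P_V\Theta_C)|\le\varepsilon n$.
\end{itemize}
\end{lemma}

\begin{proof}
(G3) Apply Lemma~\ref{lem:tools}(iv) to the variables $|(G_V)_{ij}|$, $i<j$. Their means sum to $\frac{\sqrt\pi}4(n^2-n)$ and their second moments to at most $n^2/2$. The event fails only if their sum falls below its mean by $x=\frac{\sqrt\pi}4(\varepsilon n^2-n)$, and $x\ge\varepsilon n^2/4$ for $n$ large. So the failure probability is at most $e^{-\varepsilon^2n^2/16}$ for fixed $V$, and at most $e^{-\varepsilon^2n^2/32}$ over $\mathcal V$, since $\beta\le\varepsilon^2/32$.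

(G4) For a unit vector $u$, $u^*P_Vu=\sum_{i<j}2\operatorname{Re}(\bar u_i(P_V)_{ij}u_j)$ is a sum of independent centered variables with ranges of length $4|u_iu_j|$, and $\sum_{i<j}16|u_i|^2|u_j|^2\le8$. Hoeffding's inequality gives $\mathbb P(|u^*P_Vu|>\eta n/2)\le2e^{-\eta^2n^2/16}$. By Lemma~\ref{lem:tools}(ii) and $\beta\le\eta^2/32$, the failure probability over $\mathcal V$ is at most $2\cdot81^ne^{-\eta^2n^2/32}\to0$.

(G5) As $P_V$ and $\Theta_C$ are Hermitian, $\operatorname{tr}(P_V\Theta_C)=\sum_{i<j}2\operatorname{Re}\big((P_V)_{ij}(\Theta_C)_{ji}\big)$. The summands are independent and centered, and by \eqref{eq:theta} the squared lengths of their ranges sum to at most $16\sum_{i<j}|(\Theta_C)_{ij}|^2\le8\omega_t^2$. For fixed $(V,C)$, Hoeffding's inequality bounds the failure probability by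
\[
2\exp\Big(-\frac{\varepsilon^2n^2}{4\omega_t^2}\Big)=2\exp\Big(-\frac{\varepsilon^2tn^2}{16\kappa R_t}\Big)=2e^{-64\,tn^2/R_t}.
\]
The number of pairs is at most $\exp(n^2/R_{t_1}+16tn^2/R_t)\le e^{17tn^2/R_t}$, by $\beta\le2^{-t_1}$ and Lemma~\ref{lem:netC}. So the failure probability at scale $t$ is at most $2e^{-47tn^2/R_t}\to0$, and the number of scales does not depend on $n$.
\end{proof}

\subsection{Proof of Proposition~\ref{prop:origin}}

Assume (G1), (G3), (G4), (G5), let $n$ be large, and suppose that $B=U^*AU$ is weakly dominant, with the notation of Section~\ref{sub:test}. Let $t$ be given by Lemma~\ref{lem:split} and put $R=R_t$, $E=E_t$, $B_1=B-E\in\mathcal S_t$. Choose $V\in\mathcal V$ with $\|U-V\|_F\le3\xi\sqrt n$ and $C\in\mathcal C_t$ with $\|B_1-C\|_F\le\zeta_t$. The matrix $P=P_V$ is Hermitian, with $P_{ii}=0$, $|P_{ij}|\le1$, $\|P\|_F\le n$ and $\|P\|\le\eta n$. We bound the real number $\operatorname{tr}(PB^*B)$ from both sides.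

\emph{Lower bound.} Since $B^*B=(I+H)^2$ and $\operatorname{tr}P=0$, we have $\operatorname{tr}(PB^*B)=2\operatorname{tr}(PH)+\operatorname{tr}(PH^2)$. From $G_U-G_V=(U-V)^*GU+V^*G(U-V)$ and (G1), $\|G_U-G_V\|_F\le2\cdot8\sqrt n\cdot3\xi\sqrt n=48\xi n$. By (G3), $\tau\frac{\sqrt\pi}2n^2=sn$ and $1.2\cdot48\,\xi<\varepsilon$,
\[
\operatorname{tr}(PH)\ge\tau\operatorname{tr}(PG_V)-\tau\|P\|_F\|G_U-G_V\|_F\ge(1-\varepsilon)sn-\varepsilon n .
\]
Also $|\operatorname{tr}(PH^2)|\le\|P\|\|H\|_F^2\le100\eta n$. As $2s+2\le5$,
\begin{equation}\label{eq:lower}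
\operatorname{tr}(PB^*B)\ge2sn-5\varepsilon n-100\eta n .
\end{equation}

\emph{Upper bound.} Since $B=B_1+E$ and $P=P^*$, the two mixed terms are complex conjugates, and
\[
\operatorname{tr}(PB^*B)=\operatorname{tr}(PE^*E)+2\operatorname{Re}\operatorname{tr}(PB_1^*E)+\operatorname{tr}(PB_1^*B_1).
\]

(i) \emph{Small entries.} $|\operatorname{tr}(PE^*E)|\le\|P\|\|E\|_F^2\le\eta nR$.

(ii) \emph{Cross term.} Here weak dominance is used row by row. Let $\rho_i=r_i(B_1)$ and $\rho_i'=\sum_j|E_{ij}|$, so that $\rho_i+\rho_i'=r_i(B)\le\delta_i$. Since $|P_{jl}|\le1$ and $B_1$ has the diagonal of $B$, we have $|(PB_1^*)_{ji}|=|\sum_lP_{jl}\overline{(B_1)_{il}}|\le\delta_i+\rho_i$. Therefore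
\[
|\operatorname{tr}(PB_1^*E)|=\Big|\sum_{i,j}(PB_1^*)_{ji}E_{ij}\Big|\le\sum_i(\delta_i+\rho_i)\rho_i'\le\sum_i(\delta_i+\rho_i)(\delta_i-\rho_i)\le\sum_i\delta_i^2\le n\Big(1+\frac{10}{\sqrt n}\Big)^2 .
\]
Large entries raise the first factor but use up the budget in the second, so the bound of the sketch is unchanged.

(iii) \emph{Large entries.} Both $B_1$ and $C$ lie in $\mathcal S_t$, so their norms are at most $1+\omega_t\le1+\sqrt R$ by \eqref{eq:omega}. From $B_1^*B_1-C^*C=B_1^*(B_1-C)+(B_1-C)^*C$ and $2(1+\sqrt R)\le R$,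
\[
|\operatorname{tr}(P(B_1^*B_1-C^*C))|\le\|P\|_F\big(\|B_1\|+\|C\|\big)\zeta_t\le2n(1+\sqrt R)\,\varepsilon/R\le\varepsilon n .
\]
By (G5), (G4), \eqref{eq:theta} and \eqref{eq:omega},
\[
\operatorname{tr}(PC^*C)=2\operatorname{tr}(P\Theta_C)+\operatorname{tr}(P\Theta_C^2)\le2\varepsilon n+\eta n\omega_t^2\le2\varepsilon n+\eta nR .
\]
So $\operatorname{tr}(PB_1^*B_1)\le3\varepsilon n+\eta nR$.

Combining (i)--(iii) with \eqref{eq:lower}, dividing by $n$ and using $R\le2^{t_1}$, we obtain
\[
0.04=2(s-1)\le8\varepsilon+\eta\,(100+2^{t_1+1})+2\Big[\Big(1+\frac{10}{\sqrt n}\Big)^2-1\Big]=0.018+2\Big[\Big(1+\frac{10}{\sqrt n}\Big)^2-1\Big],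
\]
which is false for $n$ large. Hence $A\notin\mathcal D_\ge$ whenever the four events hold, and they hold with high probability by Lemmas~\ref{lem:G12} and~\ref{lem:G345}. \qed

\section{Existence, stability and near-normality}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Choose $n_0$ so that for $n\ge n_0$ all the conditions ``$n$ large'' above are met and (G1)--(G5) hold simultaneously with positive probability. Fix such an $n$ and a $G$ for which they hold. Then $A=D(I+\tau G)$ satisfies (a) by Lemma~\ref{lem:ab}, and it lies in the set $\mathcal O$ of Lemma~\ref{lem:open} by Lemma~\ref{lem:ab}, Proposition~\ref{prop:circle} and the proof of Proposition~\ref{prop:origin}. Lemma~\ref{lem:open} gives (b), (c) and (d).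
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(i) and (ii)]
(i) For $n\ge n_0$ the set $\mathcal O$ is nonempty by the preceding proof and open by Lemma~\ref{lem:open}. Each of its elements satisfies (b)--(d), so the component of $0$ in its set $Z$ contains a disk about $0$, lies in $\{|\lambda|<\frac12\}$, and contains no eigenvalue. Matrices with distinct eigenvalues are dense in $M_n$, so $\mathcal O$ contains one.

(ii) Take $n\ge n_0$ with $10/\sqrt n<\delta$ and $A$, $D$ as in the preceding proof. Then $\|A-D\|<\delta$, the location of $\sigma(A)$ follows from Lemma~\ref{lem:ab}, and the component of $0$ is as described in (i). The statement on normal matrices was proved in the introduction.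
\end{proof}

\section{Dimension two}

We prove Theorem~\ref{thm:compl}(iii). For $n=1$ the region is the point $a_{11}$. For $n=2$, by \eqref{eq:reform} applied to $B=A-\lambda$ with $\lambda\notin\sigma(A)$, it suffices to prove the following; then $Z(A)=\sigma(A)$ is finite and each component is an eigenvalue.

\begin{proposition}\label{prop:two}
Every invertible $B\in M_2$ is unitarily similar to a strictly dominant matrix.
\end{proposition}

\begin{proof}
The moduli of the entries of $U^*BU$ depend on $U$ only through a point of the unit sphere in $\mathbb R^3$, and we first make this explicit.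

\emph{Reduction to a function on the sphere.} For $z\in\mathbb C^3$ let
\[
S(z)=\begin{pmatrix}z_3&z_1-\mathrm iz_2\\z_1+\mathrm iz_2&-z_3\end{pmatrix},
\]
the combination of the Pauli matrices with coefficients $z_1,z_2,z_3$. With the bilinear product $z\cdot w=\sum z_lw_l$ we have $\det(\varrho I+S(z))=\varrho^2-z\cdot z$. Every $B\in M_2$ is $\varrho I+S(z)$ with $\varrho\in\mathbb C$ and $z=x+\mathrm iy$, $x,y\in\mathbb R^3$. The map $S$ identifies $\mathbb R^3$ with the traceless Hermitian matrices, and $\det S(v)=-|v|^2$ there. So each unitary $U$ induces an orthogonal map $O$ of $\mathbb R^3$ with $U^*S(v)U=S(Ov)$, and $\det O=1$ because $\mathcal U_2$ is connected and $U=I$ gives $O=I$. Given a unit vector $e\in\mathbb R^3$, the matrix $S(e)$ has eigenvalues $\pm1$, so some $U$ has $U^*S(e)U=\operatorname{diag}(1,-1)$; then $Oe=(0,0,1)$, and $(Ov)_3=v\cdot e$ for all $v$.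

For this $U$, let $C=U^*BU=\varrho I+S(w)$ with $w=Ox+\mathrm iOy$. Then $w_3=z\cdot e$, $|w|=|z|$ (where $|z|^2=|x|^2+|y|^2$), and
\[
|w_1\mp\mathrm iw_2|^2=|w_1|^2+|w_2|^2\mp2\operatorname{Im}(w_1\bar w_2),\qquad -\operatorname{Im}(w_1\bar w_2)=(Ox\times Oy)_3=(x\times y)\cdot e,
\]
the last step because rotations preserve the cross product. Thus
\[
|c_{11}|^2,|c_{22}|^2=|\varrho|^2+|z\cdot e|^2\pm2\operatorname{Re}(\bar\varrho\,z\cdot e),\qquad |c_{12}|^2,|c_{21}|^2=|z|^2-|z\cdot e|^2\pm2(x\times y)\cdot e .
\]
Subtracting, the inequalities $|c_{11}|>|c_{12}|$ and $|c_{22}|>|c_{21}|$ hold together exactly when $f(e)>0$, where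
\[
f(e)=|\varrho|^2-|z|^2+2|z\cdot e|^2-2\big|(x\times y)\cdot e-\operatorname{Re}(\bar\varrho\,z\cdot e)\big| .
\]

\emph{Normalization.} Multiplying $B$ by a unimodular scalar affects neither hypothesis nor conclusion, so we may assume $z\cdot z=|x|^2-|y|^2+2\mathrm i\,x\cdot y\ge0$. Then $x\perp y$ and $|x|\ge|y|$. Since $f$ is expressed by dot and cross products, we may compute in a right-handed orthonormal basis in which $x=(a,0,0)$, $y=(0,b,0)$, $a\ge b\ge0$. If $a=0$, then $B$ is a nonzero scalar matrix and is strictly dominant; so let $a>0$. With $\varrho=\varrho_1+\mathrm i\varrho_2$ we have $z\cdot e=ae_1+\mathrm ibe_2$ and $x\times y=(0,0,ab)$, so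
\[
f(e)=\varrho_1^2+\varrho_2^2-a^2-b^2+2(a^2e_1^2+b^2e_2^2)-2|abe_3-\varrho_1ae_1-\varrho_2be_2| .
\]
Put $p=\sqrt{a^2-b^2}$. Invertibility means $\det B=\varrho^2-p^2\ne0$, that is, $\varrho\ne\pm p$. Changing the sign of $e_1$ or $e_2$ has the same effect on $f$ as changing the sign of $\varrho_1$ or $\varrho_2$. So we may assume $\varrho_1,\varrho_2\ge0$ and $(\varrho_1,\varrho_2)\ne(p,0)$, and we look for a unit vector $e$ with $f(e)>0$.

\emph{Case $\varrho_1>p$.} Choose a unit vector $e$ with $e_3=0$ and $\varrho_1ae_1+\varrho_2be_2=0$. The last term of $f$ vanishes and $a^2e_1^2+b^2e_2^2\ge b^2$, so $f(e)\ge\varrho_1^2+\varrho_2^2-a^2+b^2=\varrho_1^2+\varrho_2^2-p^2>0$.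

\emph{Case $b\le\varrho_1\le p$.} Take $e=(p/a,0,b/a)$, a unit vector as $p^2+b^2=a^2$. (This makes $C$ triangular: $|c_{21}|^2=a^2+b^2-p^2-2b^2=0$.) Since $\varrho_1p\ge b^2$, the last term is $-2(\varrho_1p-b^2)$, and
\[
f(e)=\varrho_1^2+\varrho_2^2-a^2-b^2+2p^2-2\varrho_1p+2b^2=\varrho_2^2+(p-\varrho_1)^2>0 .
\]

\emph{Case $\varrho_1<b$ and $\varrho_1\le p$.} Put $r^2=\varrho_1^2+b^2>0$ and $e=(b,0,\varrho_1)/r$. The last term of $f$ vanishes, and substituting $\varrho_1^2=r^2-b^2$,
\[
f(e)=\varrho_2^2+r^2-a^2-2b^2+\frac{2a^2b^2}{r^2}=\varrho_2^2+\frac{(a^2-r^2)(2b^2-r^2)}{r^2}.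
\]
Here $2b^2-r^2=b^2-\varrho_1^2>0$ and $a^2-r^2=p^2-\varrho_1^2\ge0$. If $\varrho_1<p$ the fraction is positive; if $\varrho_1=p$ then $\varrho_2>0$. Either way $f(e)>0$.

The three cases cover all $\varrho_1\ge0$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{discs}
\emph{The Gerschgorin discs}, \texttt{http://matwbn.icm.edu.pl/ksiazki/bcp/bcp38/bcp38126.pdf}

\end{thebibliography}
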